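
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture (Mader, 1979)}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Minimal $k$-connected graphs with few vertices of degree $k$:\\ counterexamples to a conjecture of Mader}


\begin{abstract}
Mader proved that a minimal $k$-connected graph $G$ has at least $\frac{(k-1)v(G)+2k}{2k-1}$ vertices of degree $k$. He conjectured that if $v(G)=(2k-1)t+2\ell$ with $t\ge 1$ and $2\le \ell\le k-1$, where this bound is not an integer, then one more vertex of degree $k$ must exist than rounding up gives. We disprove this for every $k\ge 26$: for $\ell=k-1$ and every $t\ge1$ the rounded bound is attained. The same holds for all $\ell$ with $k+1-\frac{k}{24}\le\ell\le k-1$ and every $t\ge1$. We also describe a class of graphs for which the conjectured inequality is true; its proof shows where a counterexample has to be sought.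
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. A graph $G$ with $v(G)$ vertices is \emph{$k$-connected} if $v(G)\ge k+1$ and $G$ stays connected after the deletion of any $k-1$ vertices. It is \emph{minimal $k$-connected} if, in addition, the deletion of any one edge destroys $k$-connectedness. In a $k$-connected graph all degrees are at least $k$. Write $V_k(G)$ for the set of vertices of degree $k$ and $v_k(G)$ for their number, call the vertices of degree greater than $k$ \emph{big}, and put
\[
F=G[V(G)\setminus V_k(G)],\qquad f=v(G)-v_k(G).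
\]

A vertex of degree $k$ makes all edges at it indispensable, since deleting one of them leaves a vertex of degree $k-1$. An edge between two big vertices needs another reason to be indispensable, namely a separating set of $k-1$ vertices that appears when the edge is deleted. Such edges are limited (Mader~\cite{mader72} proved that $F$ is a forest), so minimality forces many vertices of degree $k$. The precise statement is a theorem of Mader from 1979, which we take, together with the conjecture below, from~\cite{source}: every minimal $k$-connected graph $G$ satisfies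
\begin{equation}\label{eq:mader}
v_k(G)\ \ge\ \frac{(k-1)v(G)+2k}{2k-1},
\end{equation}
and this bound is tight.

The right-hand side is not always an integer. Let $v(G)=(2k-1)t+2\ell$. Since $2\ell(k-1)=\ell(2k-1)-\ell$,
\begin{equation}\label{eq:ceil}
\frac{(k-1)v(G)+2k}{2k-1}=(k-1)t+\ell+1-\frac{\ell-1}{2k-1}.
\end{equation}
For $\ell=1$ this is an integer, and it is attained for every $t\ge1$ (Remark~\ref{rem:ell1}). For $2\le \ell\le k-1$ the last fraction lies strictly between $0$ and $1$. Then \eqref{eq:mader} says that $v_k(G)\ge (k-1)t+\ell+1$, and Mader's conjecture is that equality cannot occur in this rounded bound.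

\begin{conjecture}
Let $k\ge 3$, and let $G$ be a minimal $k$-connected graph with $v(G)=(2k-1)t+2\ell$, where $2\le\ell\le k-1$ and $t$ is a positive integer. Then
\[
v_k(G)\ \ge\ \left\lceil\frac{(k-1)v(G)+2k}{2k-1}\right\rceil+1 .
\]
\end{conjecture}

By \eqref{eq:mader} and \eqref{eq:ceil}, the counterexamples are exactly the minimal $k$-connected graphs with $v(G)=(2k-1)t+2\ell$ and $v_k(G)=(k-1)t+\ell+1$, for $t$ and $\ell$ in the stated range.

\begin{theorem}\label{thm:main}
Let $k\ge 26$, $\ell=k-1$ and $t\ge 1$. There is a minimal $k$-connected graph $G$ with $v(G)=(2k-1)t+2\ell$ and $v_k(G)=(k-1)t+\ell+1$. Hence the conjecture is false for every $k\ge 26$.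
\end{theorem}

\begin{theorem}\label{thm:range}
Such a graph $G$ also exists for all integers $k,\ell,t$ with $t\ge 1$ and $k+1-\frac{k}{24}\le \ell\le k-1$ (so $k\ge 48$).
\end{theorem}

In all these cases the bound \eqref{eq:mader}, rounded up, is attained, so the exact minimum of $v_k$ is $(k-1)t+\ell+1$. In the other direction there is a class of graphs for which the conjecture is correct.

\begin{proposition}\label{prop:true}
Let $k\ge 3$ and let $G$ be minimal $k$-connected with $v(G)=(2k-1)t+2\ell$, $t\ge1$, $2\le\ell\le k-1$. Suppose that
\begin{enumerate}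
\item[(i)] no cycle of $G$ contains exactly one vertex of degree $k$, and
\item[(ii)] at most $k$ components of $F$ have an edge.
\end{enumerate}
Then the conjectured inequality holds.
\end{proposition}

We do not settle which $k$ with $3\le k\le 25$ satisfy the conjecture.

Section~\ref{sec:count} counts the edges at the big vertices and proves Proposition~\ref{prop:true}. The count also shows what a counterexample with $t=1$ needs, and Section~\ref{sec:26} uses this to build one for $k=26$. Sections~\ref{sec:constr} and~\ref{sec:conn} give the construction for $t=1$ with general parameters and its proof, Section~\ref{sec:ext} passes from $t$ to $t+1$, and Section~\ref{sec:par} chooses the parameters.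

\section{Counting edges at the big vertices}\label{sec:count}

Let $G$ be a graph of minimum degree at least $k$ for which $F$ is a forest with $c$ components. Let $\varepsilon\ge0$ be the sum of $\deg x-(k+1)$ over all big $x$, and let $e_k$ be the number of edges inside $V_k(G)$. Count the edges between $V_k(G)$ and the big vertices. From one side there are $k v_k-2e_k$ of them. From the other there are $(k+1)f+\varepsilon-2|E(F)|$, where $|E(F)|=f-c$. Hence
\begin{equation}\label{eq:balance}
k v_k-(k-1)f=2c+\varepsilon+2e_k .
\end{equation}
Since $v(G)=v_k+f$, the bound \eqref{eq:mader} says that the left-hand side is at least $2k$. If $v(G)=(2k-1)t+2\ell$ and $v_k=(k-1)t+\ell+1$, then $f=kt+\ell-1$, and the left-hand side is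
\begin{equation}\label{eq:lhs}
k(\ell+1)-(k-1)(\ell-1)=2k+\ell-1 .
\end{equation}
In a counterexample $F$ is a forest by Mader's theorem~\cite{mader72}, and so $2c+\varepsilon+2e_k=2k+\ell-1$. The question is whether $F$ can have so few components.

\begin{proof}[Proof of Proposition~\ref{prop:true}]
Suppose the conjectured inequality fails. By \eqref{eq:mader} and \eqref{eq:ceil} we have $v_k=(k-1)t+r+2$ and $f=kt+r$, where $r=\ell-1\in[1,k-2]$. By Mader's theorem~\cite{mader72}, $F$ is a forest.

Let $T$ be a component of $F$, with $|T|$ vertices. It sends at least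
\[
(k+1)|T|-2(|T|-1)=(k-1)|T|+2
\]
edges to $V_k(G)$. If a vertex of $V_k(G)$ had two neighbors in $T$, it would form, together with the path of $T$ between them, a cycle with exactly one vertex of degree $k$, against (i). So the edges from $T$ end in distinct vertices of $V_k(G)$, and $(k-1)|T|+2\le v_k$. Hence $|T|\le t+\frac{r}{k-1}<t+1$, that is, $|T|\le t$.

By (ii), $|E(F)|\le k(t-1)$. Thus $F$ has $c=f-|E(F)|\ge k+r$ components, and \eqref{eq:balance} gives $kv_k-(k-1)f\ge 2k+2r$. But this number is $2k+r$ by \eqref{eq:lhs}, and $r\ge 1$: a contradiction.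
\end{proof}

For $t=1$ the proof shows that (i) alone suffices, because it leaves no edges in $F$ at all. On the other hand, in a counterexample with $t=1$ we have $2c\le 2k+\ell-1$ while $f=k+\ell-1$, so $F$ must have at least $\frac{\ell-1}{2}$ edges. Consider a component of $F$ that is a single edge $xy$. It sends at least $2k$ edges to $V_k(G)$, which has only $k+\ell$ vertices. So $x$ and $y$ have at least $2k-(k+\ell)=k-\ell$ common neighbors of degree $k$. We therefore put
\[
z=k+1-\ell ,\qquad\text{so that for } t=1:\quad v_k=2k+1-z,\quad f=2k-z,\quad v(G)=4k+1-2z,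
\]
and we look for a graph in which $F$ consists of isolated vertices and of $m\ge\frac{k-z}{2}$ independent edges, each lying in at least $z-1$ triangles whose third vertex has degree $k$. The range $\ell\le k-1$ means $z\ge2$, so there must be such triangles. The count asks for the fewest of them when $z=2$, and we begin with this case.

\section{A graph for \texorpdfstring{$k=26$}{k=26}}\label{sec:26}

This section explains the construction on an example; the complete verification, in general, is in Sections~\ref{sec:constr} and~\ref{sec:conn}.

Let $k=26$, $z=2$, $t=1$. We want $101$ vertices: $51$ of degree $26$ and $50$ big ones. By \eqref{eq:balance} and \eqref{eq:lhs}, $2c+\varepsilon+2e_{26}=76$. If $F$ consists of $m$ independent edges and isolated vertices, then $c=50-m$, so $m\ge12$. We take $m=12$. Now nothing is left over: every big vertex must have degree exactly $27$, and no two vertices of degree $26$ may be adjacent.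

Each of the twelve edges $xy$ must be indispensable, so there must be $25$ vertices whose deletion, together with that of the edge $xy$, separates $x$ from $y$. It is economical to let one structure do this for all twelve edges. Let $G$ have a left and a right side, joined only by the twelve edges, which form a matching $M$, and through $26-12=14$ further vertices. For $e\in M$ we then delete the $14$ vertices and one end of each of the other eleven edges. A common neighbor of $x$ and $y$ has to lie in the separating set. The ends of the edges of $M$ are big, so among the $14$ vertices there must be some of degree $26$. Let $U$ be the set of these and $W$ the set of the others; we take $|U|=8$ and $|W|=6$.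

Let the left side be a complete bipartite graph with classes $P$, $X$ and the right side one with classes $R$, $Y$, where
\[
|P|=19,\quad |X|=20,\quad |R|=|Y|=24 .
\]
Split $X=X_0\cup X_1$ and $Y=Y_0\cup Y_1$ with $|X_0|=|Y_0|=12$; the matching $M$ joins $X_0$ to $Y_0$. The degrees are made up as follows.
\begin{center}
\begin{tabular}{c|l|c}
vertex in & neighbors & degree\\ \hline
$P$ & all $20$ of $X$, all $6$ of $W$ & $26$\\
$R$ & all $24$ of $Y$, $2$ in $W$ & $26$\\
$U$ & all but $\mu$ of $X$, $6+\mu$ in $Y$ & $26$\\
$W$ & all $19$ of $P$, $8$ in $R$ & $27$\\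
$X_1$ & all $19$ of $P$, all $8$ of $U$ & $27$\\
$X_0$ & all $19$ of $P$, all but one of $U$, one in $Y_0$ & $27$\\
$Y_1$ & all $24$ of $R$, $3$ in $U$ & $27$\\
$Y_0$ & all $24$ of $R$, $2$ in $U$, one in $X_0$ & $27$
\end{tabular}
\end{center}
Here $\mu\ge0$ depends on the vertex of $U$. The point to notice is the row $X_0$. A vertex of $X_0$ spends one unit of degree on its edge of $M$, so it must give up one neighbor $u\in U$; that $u$ is repaid by one extra neighbor in $Y$. Since $|X_0|=12$, the numbers $\mu$ add up to $12$. The rest is bookkeeping: between $R$ and $W$ there are $24\cdot2=6\cdot8$ edges, and between $Y$ and $U$ there are $12\cdot3+12\cdot2=60=8\cdot6+12$. So the edges between $Y$ and $U$ can be spread evenly over $U$, four vertices of $U$ having $\mu=1$ and four $\mu=2$.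

Every edge has an end of degree $26$ except the edges of $M$, which are indispensable by construction. It remains to see that $25$ deletions cannot disconnect the graph. If something survives of each of $P,X,R,Y$, then both sides are still connected, and there are $26$ disjoint routes between them: $6$ through $W$, $8$ through $U$, and $12$ along $M$. The danger is the deletion of a whole class.
\begin{itemize}
\item Deleting $X$ costs $20$. The $5$ remaining deletions cannot block all six disjoint routes through $W$, and a vertex $w$ on an unblocked route is joined both to the right side and to every vertex of $P$.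
\item Deleting $P$ costs $19$ and leaves $6$ deletions. Each vertex of $X$ has at least $7$ neighbors in $U$, and each vertex of $U$ has at least $7$ neighbors in $Y$.
\item Deleting $R$ or $Y$ costs $24$ and leaves a single deletion, whereas each vertex of $Y$ has at least two neighbors in $U$, each vertex of $R$ has two in $W$, and the vertices of $U$ and $W$ have many neighbors on the left side.
\end{itemize}
So the numbers in the table are what these four deletions ask for. By \eqref{eq:mader} every minimal $26$-connected graph on $101$ vertices has at least $\lceil 2577/51\rceil=51$ vertices of degree $26$; the conjecture demands $52$, and this graph has $51$.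

\section{The construction for \texorpdfstring{$t=1$}{t=1}}\label{sec:constr}

We now let the numbers vary. Besides $k$ and $z$ there are two main parameters: $p=|U|$, and the number $s$ of neighbors in $W$ of a vertex of $P$. (In Section~\ref{sec:26}, $s=6$ and $p=8$.) A third parameter $i$ is a correction, needed below only for $k=28$: a vertex of $P$ misses $i$ vertices of $W$, and in return a vertex of $R$ has $i$ additional neighbors in $W$. At a first reading one may put $i=0$; then $P$ and $W$ are completely joined.

Let $k,z,s,p,i$ be integers with $z\ge 2$, $s\ge z$, $p\ge z+1$, $i\ge0$, and put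
\[
q=s+i,\qquad m=k-p-q .
\]
We assume the following conditions.
\begin{align}
& m\ge 1\quad\text{and}\quad m\ge s-z; \tag{C0}\label{C0}\\
& ps+i(z+1)\ \le\ z(k-z); \tag{C1}\label{C1}\\
& z(k-z)-ps\ \le\ k+z-2p-2s+(z-1)i; \tag{C2}\label{C2}\\
& (k-p+1)\,s\ \ge\ q^2 . \tag{C3}\label{C3}
\end{align}
Condition \eqref{C1} will say that the vertices of $W$ are big, and \eqref{C2} that those of $Y_0$ can be made big. Condition \eqref{C3} gives the vertices of $W$ enough neighbors in $P$. For $i=0$ it holds automatically, since then $s=q$ and $k-p+1=m+q+1\ge q$.

\paragraph{Dealing.} Several bipartite graphs will be laid out evenly by the following device. Let $A$ be a cyclically ordered set of $n$ elements. Vertices $b_1,b_2,\dots$, one after another, each take as neighbors a prescribed number, at most $n$, of elements of $A$, always continuing in the cyclic order where the previous vertex stopped. Each vertex takes distinct elements. In any run of consecutive vertices $b_a,\dots,b_{a'}$ the numbers of times that the elements of $A$ are taken differ by at most $1$; so if the run takes $N$ elements in total, each element of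 $A$ is taken at least $\lfloor N/n\rfloor$ times.

\paragraph{Vertices.} The vertex set of $G$ is the disjoint union of sets with
\begin{align*}
|P|&=k-p+1, & |X|&=k-s, & |W|&=q,\\
|R|&=k-z, & |Y|&=k-z-i, & |U|&=p .
\end{align*}
Write $X=X_0\cup X_1$ and $Y=Y_0\cup Y_1$ (disjoint unions) with $|X_0|=|Y_0|=m$. Then $|X_1|=p+i$ and $|Y_1|=p+s-z$.

\paragraph{Edges.}
\begin{enumerate}
\item[(E1)] $P$ is completely joined to $X$, and $R$ to $Y$; a perfect matching $M$ joins $X_0$ to $Y_0$.
\item[(E2)] Deal $W$: first each vertex of $P$ takes $s$ elements, then each vertex of $R$ takes $z+i$ elements. Both numbers are at most $q$, since $z\le s$.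
\item[(E3)] Deal $U=\{u_1,\dots,u_p\}$: first each vertex of $Y_1$ takes $z+1$ elements (recall $p\ge z+1$), then each $y\in Y_0$ takes $D(y)$ elements, where the $D(y)$ are integers with
\[
z\le D(y)\le p,\qquad \sum_{y\in Y_0}D(y)=T_0:=ps+m-(p+s-z)(z+1).
\]
In total $ps+m$ elements are taken, so $u_h$ has $s+\mu_h$ neighbors in $Y$, where $\mu_h\ge0$ and $\sum_h\mu_h=m$.
\item[(E4)] Partition $X_0$ into (possibly empty) sets $M_1,\dots,M_p$ with $|M_h|=\mu_h$, and join $u_h$ to all vertices of $X\setminus M_h$. Thus a vertex of $X_1$ is adjacent to all of $U$, and a vertex of $X_0$ to all of $U$ but one.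
\end{enumerate}
There are no other edges; see Figure~\ref{fig:G}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[d/.style={draw,circle,fill=gray!30,minimum size=9mm,inner sep=1pt},
 b/.style={draw,circle,minimum size=9mm,inner sep=1pt},every node/.style={font=\small}]
\node[d] (P) at (0,3) {$P$};
\node[b] (W) at (4,3) {$W$};
\node[d] (R) at (8,3) {$R$};
\node[b] (X1) at (1,1.4) {$X_1$};
\node[d] (U) at (4,1.4) {$U$};
\node[b] (Y1) at (7,1.4) {$Y_1$};
\node[b] (X0) at (-0.2,-0.3) {$X_0$};
\node[b] (Y0) at (8.2,-0.3) {$Y_0$};
\draw[very thick] (P)--(X1) (P)--(X0) (R)--(Y1) (R)--(Y0) (X1)--(U);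
\draw (P)-- node[pos=.12,above] {$s$} (W);
\draw (R)-- node[pos=.16,above] {$z+i$} (W);
\draw (Y1)-- node[pos=.2,above] {$z+1$} (U);
\draw (Y0)-- node[pos=.12,above] {$\ge z$} (U);
\draw[dashed] (X0)--(U);
\draw[double,double distance=2pt] (X0)-- node[below] {$M$} (Y0);
\end{tikzpicture}
\caption{The graph $G$ for $t=1$. Shaded sets consist of vertices of degree $k$, the others of big vertices; all sets are independent. Thick lines: complete bipartite graphs. Dashed line: each vertex of $X_0$ is adjacent to all vertices of $U$ but one. Double line: the perfect matching $M$ with $m$ edges. A label at the outer end of a thin line is the number of neighbors in the middle set ($W$ or $U$) of a vertex of the outer set. All connections between left and right go through $W$, $U$ or $M$, and $|W|+|U|+|M|=k$.}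
\label{fig:G}
\end{figure}

\begin{lemma}\label{lem:degrees}
The numbers $D(y)$ in {\rm(E3)} exist. The vertices of $P\cup R\cup U$ have degree $k$, and those of $W\cup X\cup Y$ have degree at least $k+1$. Consequently, with $\ell=k+1-z$,
\[
v(G)=4k+1-2z=(2k-1)+2\ell,\qquad v_k(G)=2k+1-z=(k-1)+\ell+1 .
\]
\end{lemma}

\begin{proof}
Since $z\le p$ and $|Y_0|=m$, suitable integers $D(y)$ exist if and only if $mz\le T_0\le mp$. Substituting $m=k-p-s-i$ in the term with factor $z-1$,
\begin{align*}
T_0-mz&=ps-(p+s-z)(z+1)-(z-1)m\\
&=ps-z(k-z)+k+z-2p-2s+(z-1)i\ \ge 0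
\end{align*}
by \eqref{C2}. By \eqref{C0} we have $m\ge s-z$, so
\begin{align*}
mp-T_0&=m(p-1)-ps+(p+s-z)(z+1)\\
&\ge (s-z)(p-1)-ps+(p+s-z)(z+1)=p+z(s-z)>0 .
\end{align*}

Degrees in $P$, $R$ and $U$ are $(k-s)+s$, $(k-z-i)+(z+i)$ and $(k-s-\mu_h)+(s+\mu_h)$, all equal to $k$. A vertex of $X_1$ has degree $(k-p+1)+p=k+1$, and one of $X_0$ has degree $(k-p+1)+(p-1)+1=k+1$. A vertex of $Y_1$ has degree $(k-z)+(z+1)=k+1$, and $y\in Y_0$ has degree $(k-z)+D(y)+1\ge k+1$. The number of edges at $W$ is
\[
(k-p+1)s+(k-z)(z+i)=q(k+1)+\bigl[z(k-z)-ps-i(z+1)\bigr]\ \ge\ q(k+1)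
\]
by \eqref{C1}. Because $W$ was dealt out in one run, every $w\in W$ has degree at least $k+1$.

So $V_k(G)=P\cup R\cup U$ has $(k-p+1)+(k-z)+p=2k+1-z$ vertices. The number of big vertices is $q+(k-s)+(k-z-i)=2k-z$.
\end{proof}

\section{The graph is minimal \texorpdfstring{$k$}{k}-connected}\label{sec:conn}

\begin{proposition}\label{prop:t1}
Under the assumptions of Section~\ref{sec:constr} the graph $G$ is minimal $k$-connected.
\end{proposition}

The plan is that of Section~\ref{sec:26}. We exhibit $k$ disjoint paths between the two sides; they take care of all deletions after which both sides are still connected. What remains is the deletion of one whole class $P$, $X$, $R$ or $Y$, and few other vertices can then be deleted.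

\subsection{Connectors}

To find $k$ disjoint paths between the two sides $P\cup X$ and $R\cup Y$ we use Hall's theorem in the following form: if in a bipartite graph with classes $A,B$ every vertex of $A$ has at least $d\ge1$ neighbors and every vertex of $B$ at most $d$, then there is a matching covering $A$. Indeed, a set $A'\subseteq A$ sends at least $d|A'|$ edges into its neighborhood, which receives at most $d$ per vertex, so $|N(A')|\ge|A'|$.

\begin{enumerate}
\item[(a)] Every $w\in W$ has at least $\lfloor (k-p+1)s/q\rfloor\ge q$ neighbors in $P$, by \eqref{C3}. As $|W|=q$, we can choose greedily distinct $p_w\in P\cap N(w)$ for $w\in W$.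
\item[(b)] Each vertex of $R$ has exactly $z+i$ neighbors in $W$. Each $w\in W$ has at least $\lfloor (k-z)(z+i)/q\rfloor\ge z+i$ neighbors in $R$, because $k-z=m+p+q-z\ge q$. So there are distinct $r_w\in R\cap N(w)$ for $w\in W$.
\item[(c)] Each vertex of $Y_1$ has exactly $z+1$ neighbors in $U$. Each $u\in U$ has at least $\lfloor (p+s-z)(z+1)/p\rfloor\ge z+1$ neighbors in $Y_1$. So there are distinct $y_u\in Y_1\cap N(u)$ for $u\in U$. As $|X_1|=p+i\ge p$, we can also choose distinct $x_u\in X_1$ for $u\in U$; they are adjacent to $u$.
\end{enumerate}
Hence the following $q+p+m=k$ paths, which we call \emph{connectors}, are pairwise disjoint: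
\[
p_w\,w\,r_w\quad(w\in W),\qquad x_u\,u\,y_u\quad(u\in U),\qquad\text{the edges of }M .
\]

\subsection{Connectedness after \texorpdfstring{$k-1$}{k-1} deletions}

Clearly $v(G)=4k+1-2z\ge k+1$. Let $Z\subset V(G)$ with $|Z|\le k-1$. We show that $G-Z$ is connected. Put $L=P\cup X$ and $Q=R\cup Y$.

\emph{At most one of $P,X,R,Y$ is contained in $Z$.} From $k=m+p+s+i$ we get
\begin{align*}
|P|+|X|&=k+m+i+1,\\
|P|+|Y|&=k+m+(s-z)+1,\\
|X|+|Y|&=k+m+(p-z).
\end{align*}
As $s\ge z$ and $p>z$, these sums are at least $k$. Since $|R|=k-z$ is at least $|Y|=k-z-i$ and at least $|X|=k-s$, the other three sums are at least $k$ too: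
\[
|P|+|R|\ge|P|+|Y|,\qquad |X|+|R|\ge|X|+|Y|,\qquad |R|+|Y|\ge|X|+|Y| .
\]

If neither $P$ nor $X$ is contained in $Z$, then $G[L\setminus Z]$ is a complete bipartite graph with nonempty classes and so connected. The same holds for $G[Q\setminus Z]$ with $R,Y$. Moreover, a vertex of $W$ has all its neighbors, at least $k+1$, in $P\cup R$, and a vertex of $U$ has all its $k$ neighbors in $X\cup Y$. Therefore
\begin{equation}\label{eq:attach}
\begin{aligned}
&\text{every $w\in W\setminus Z$ has a neighbor in $(P\cup R)\setminus Z$,}\\
&\text{every $u\in U\setminus Z$ has a neighbor in $(X\cup Y)\setminus Z$.}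
\end{aligned}
\end{equation}
In each case below we name a connected subgraph of $G-Z$; a vertex is called \emph{attached} if it lies in the component of $G-Z$ containing this subgraph.

\emph{Case A: none of $P,X,R,Y$ is contained in $Z$.} Both $G[L\setminus Z]$ and $G[Q\setminus Z]$ are connected. One of the $k$ disjoint connectors avoids $Z$ and joins them. All other vertices are attached to their union by \eqref{eq:attach}.

If one class is gone, the vertices of its partner class have lost their mutual connection, and each of them must be reached through $W$ or $U$.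

\emph{Case B1: $X\subseteq Z$.} Then $|Z\setminus X|\le s-1$, and $G[Q\setminus Z]$ is connected. Of the $q=s+i$ connectors $p_w\,w\,r_w$, none of which meets $X$, at least $i+1$ avoid $Z$. Their middle vertices are attached. A vertex of $P\setminus Z$ is nonadjacent to only $q-s=i$ vertices of $W$, hence adjacent to one of these middle vertices and attached. Now every $w\in W\setminus Z$ is attached by \eqref{eq:attach}. Every $u\in U\setminus Z$ has at least $s>|Z\setminus X|$ neighbors in $Y$, hence one in $Y\setminus Z$.

\emph{Case B2: $P\subseteq Z$.} Then $|Z\setminus P|\le p-2$, and $G[Q\setminus Z]$ is connected. Of the $p$ connectors $x_u\,u\,y_u$, none of which meets $P$, at least two avoid $Z$; their middle vertices $u,u'$ are attached. A vertex of $X\setminus Z$ is nonadjacent to at most one vertex of $U$, hence adjacent to $u$ or $u'$ and attached. The remaining vertices of $U\setminus Z$ and $W\setminus Z$ are attached by \eqref{eq:attach}.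

\emph{Case B3: $Y\subseteq Z$.} Then $|Z\setminus Y|\le z+i-1$, and $G[L\setminus Z]$ is connected. Every $w\in W\setminus Z$ has at least $q\ge z+i$ neighbors in $P$ by (a), hence one in $P\setminus Z$. Every $r\in R\setminus Z$ has $z+i$ neighbors in $W$, hence one in $W\setminus Z$, which is attached. Every $u\in U\setminus Z$ has a neighbor in $X\setminus Z$ by \eqref{eq:attach}.

\emph{Case B4: $R\subseteq Z$.} Then $|Z\setminus R|\le z-1$, and $G[L\setminus Z]$ is connected. Every $w\in W\setminus Z$ has at least $q\ge z$ neighbors in $P$, and every $u\in U\setminus Z$ has at least $|X_1|\ge p\ge z$ neighbors in $X$; so both are attached. Every $y\in Y\setminus Z$ has at least $z$ neighbors in $U$, hence one in $U\setminus Z$, which is attached.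

So $G$ is $k$-connected.

\subsection{Minimality}

An edge with an end of degree $k$ cannot be deleted. The only edges with two big ends are those of $M$. For $e=xy\in M$ with $x\in X_0$ put
\begin{equation}\label{eq:Se}
S_e=W\cup U\cup(X_0\setminus\{x\}),\qquad |S_e|=q+p+m-1=k-1 .
\end{equation}
The vertices of $G-e-S_e$ form the sets $P\cup X_1\cup\{x\}$ and $R\cup Y$. The only edges of $G$ between $P\cup X$ and $R\cup Y$ are those of $M$; here $e$ has been deleted and all others have lost an end. So $G-e-S_e$ is disconnected, and $G-e$ is not $k$-connected. This proves Proposition~\ref{prop:t1}. \hfill$\square$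

\medskip
The graph $G$ satisfies condition (ii) of Proposition~\ref{prop:true}, since the components of $F$ with an edge are the $m<k$ edges of $M$. It violates (i): if $xy\in M$ with $x\in X_0$, then $y$ has at least $z\ge2$ neighbors in $U$, of which $x$ misses at most one, so there is a triangle $xyu$ with $u\in U$. Hence, once the parameters are found, condition (i) cannot be dropped from that proposition.

\section{From \texorpdfstring{$t$}{t} to \texorpdfstring{$t+1$}{t+1}}\label{sec:ext}

We replace a vertex of degree $k$ by a copy of the complete bipartite graph $K_{k,k}$, one class of which is matched to the former neighbors. On balance this adds $2k-1$ vertices and $k-1$ vertices of degree $k$, which is exactly the change from $t$ to $t+1$. Connectivity survives without trouble. Minimality could fail: an old edge between big vertices owed its indispensability to a separating set, and our argument needs that this set does not contain the vertex that we replace. So we carry this requirement along.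

Say that $(G,v)$ has property $(\star)$ if $G$ is minimal $k$-connected, $\deg v=k$, and for every edge $e$ with two big ends there is a set $S_e\not\ni v$ of $k-1$ vertices such that $G-e-S_e$ is disconnected.

\begin{lemma}\label{lem:ext}
Let $(G,v)$ have property $(\star)$ and let $N(v)=\{z_1,\dots,z_k\}$. Let $G'$ arise from $G-v$ by adding vertices $x_1,\dots,x_k,y_1,\dots,y_k$, all edges $x_ay_b$, and the edges $x_az_a$ $(1\le a\le k)$. Then $(G',y_1)$ has property $(\star)$, and
\[
v(G')=v(G)+2k-1,\qquad v_k(G')=v_k(G)+k-1 .
\]
\end{lemma}

\begin{proof}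
We have $\deg x_a=k+1$ and $\deg y_b=k$, and the old vertices other than $v$ keep their degrees. This gives the two equations.

\emph{$G'$ is $k$-connected.} Let $K$ be the set of the $2k$ new vertices and let $|Z|\le k-1$. If $Z\cap K=\emptyset$, then contracting the connected set $K$ to one vertex turns $G'-Z$ into $G-Z$, which is connected; so $G'-Z$ is connected.

Let $Z\cap K\ne\emptyset$. Then $|Z\setminus K|\le k-2$, so $H=G-v-(Z\setminus K)$ arises from $G$ by at most $k-1$ deletions and is connected and nonempty. Let $y_b\notin Z$. The $k$ paths $y_bx_az_a$ share only $y_b$, so one of them avoids $Z$ and joins $y_b$ to $H$. Let $x_a\notin Z$. If $z_a\notin Z$, then $x_a$ has a neighbor in $H$. If $z_a\in Z$, then $Z$ has at most $k-2$ other vertices, so some $y_b\notin Z$, and $x_a$ is joined to $H$ through $y_b$. Thus $G'-Z$ is connected.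

\emph{$G'$ is minimal, and $(\star)$ holds for $y_1$.} Edges with an end of degree $k$ cannot be deleted. An edge of $G'$ with two big ends is either an old edge $e$ with two big ends in $G$, or one of the edges $x_az_a$.

In the first case let $S_e\not\ni v$ be as in $(\star)$. The disconnected graph $G-e-S_e$ contains $v$; let $C$ be a component not containing $v$. Since $v$ is not an end of $e$, no vertex of $C$ is adjacent to $v$ in $G$, so none is adjacent to a new vertex in $G'$. Hence $C$ is separated in $G'-e-S_e$ from the rest, which contains $K$.

For $e=x_az_a$ let $S_e=\{x_b:b\ne a\}$. In $G'-e$ this set separates $\{x_a,y_1,\dots,y_k\}$ from $V(G)\setminus\{v\}$.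

In both cases $|S_e|=k-1$ and $y_1\notin S_e$.
\end{proof}

\begin{proposition}\label{prop:allt}
Suppose that for given $k$ and $z\ge2$ there are integers $s\ge z$, $p\ge z+1$, $i\ge0$ satisfying \eqref{C0}--\eqref{C3}. Then for $\ell=k+1-z$ and every $t\ge1$ there is a minimal $k$-connected graph with $v(G)=(2k-1)t+2\ell$ and $v_k(G)=(k-1)t+\ell+1$.
\end{proposition}

\begin{proof}
For $t=1$ take the graph $G$ of Section~\ref{sec:constr}; see Lemma~\ref{lem:degrees} and Proposition~\ref{prop:t1}. The sets $S_e$ of \eqref{eq:Se} do not meet $P$, so $(G,v)$ has property $(\star)$ for any $v\in P$. Apply Lemma~\ref{lem:ext} repeatedly.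
\end{proof}

\begin{remark}\label{rem:ell1}
Lemma~\ref{lem:ext} also settles $\ell=1$. In $K_{k,k+1}$ every edge has an end of degree $k$, so this $k$-connected graph is minimal and has property $(\star)$ with any vertex $v$ of degree $k$. It has $2k+1$ vertices, $k+1$ of them of degree $k$. Iteration gives $v=(2k-1)t+2$ and $v_k=(k-1)t+2$ for every $t\ge1$, which is equality in \eqref{eq:mader}.
\end{remark}

\section{Choosing the parameters}\label{sec:par}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $z=2$, so $\ell=k-1$. Condition \eqref{C2} becomes $k-6\le ps-2p-2s+i$. Adding $4$ to both sides of it, we can write \eqref{C1} and \eqref{C2} as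
\begin{equation}\label{eq:z2}
ps+3i\le 2(k-2),\qquad (p-2)(s-2)+i\ge k-2 .
\end{equation}
For $26\le k\le31$ the following values work, where $m=k-p-s-i$.
\begin{center}
\begin{tabular}{c|c|c|c|c}
$k$ & $(s,p,i)$ & $m$ & $ps+3i\le 2(k-2)$ & $(p-2)(s-2)+i\ge k-2$\\ \hline
$26$ & $(6,8,0)$ & $12$ & $48\le 48$ & $24\ge 24$\\
$27$ & $(7,7,0)$ & $13$ & $49\le 50$ & $25\ge 25$\\
$28$ & $(7,7,1)$ & $13$ & $49+3\le 52$ & $25+1\ge 26$\\
$29$ & $(6,9,0)$ & $14$ & $54\le 54$ & $28\ge 27$\\
$30$ & $(6,9,0)$ & $15$ & $54\le 56$ & $28\ge 28$\\
$31$ & $(7,8,0)$ & $16$ & $56\le 58$ & $30\ge 29$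
\end{tabular}
\end{center}
Clearly $p\ge3$, $s\ge 2$, $m\ge1$ and $m\ge s-2$. Condition \eqref{C3} has to be checked only for $k=28$, where it reads $22\cdot7\ge 8^2$.

For $k\ge32$ take $i=0$, $s=6$ and $p=\lceil (k+6)/4\rceil\ge10$. The second inequality in \eqref{eq:z2} is $4(p-2)\ge k-2$, that is, $4p\ge k+6$, which is true. The first is $3p\le k-2$. It holds for $k=32,33,34$, where $p=10$; for $k\ge35$ we have $3p\le\frac34(k+9)\le k-2$. Finally $m=k-p-6\ge(3p+2)-p-6=2p-4\ge16>s-2$, so \eqref{C0} holds. Condition \eqref{C3} is automatic for $i=0$. Proposition~\ref{prop:allt} completes the proof.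
\end{proof}

\begin{remark}
For $z=2$ the construction cannot reach $k\le25$. Put $a=p-2\ge1$, $b=s-2\ge0$. Then \eqref{eq:z2} gives
\[
ab+2(a+b)+4+3i\ \le\ 2(k-2)\ \le\ 2ab+2i,
\]
so $ab\ge 2(a+b)+4\ge 4\sqrt{ab}+4$. Hence $\sqrt{ab}\ge2+2\sqrt2$, and $ab\ge24$ because $ab$ is an integer. Therefore $2(k-2)\ge 24+4\sqrt{24}+4>47$, and $k\ge26$. The parameter $i$ is really needed for $k=28$: with $i=0$ we would have $ab\ge26$ and $ab+2(a+b)\le48$. Then $a+b\ge2\sqrt{26}>10$, so $a+b\ge11$ and $ab\le26$. Hence $ab=26$ and $a+b=11$, which is impossible for integers.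
\end{remark}

For larger $z$ we use $i=0$ only. Then $q=s$, and with $N=z(k-z)$ the conditions \eqref{C1} and \eqref{C2} become
\begin{equation}\label{eq:i0}
0\ \le\ N-pq\ \le\ k+z-2p-2q .
\end{equation}
So $N$ should be nearly a product $pq$ in which $p+q$ is not too large. The simplest way to achieve this is to choose $p$ and let $q$ be the integer part of $N/p$. The remainder is then at most $p-1$, so it suffices that $p-1\le k+z-2p-2N/p$. Thus $p$ should be chosen such that $3p+2N/p$ is small.

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Let $z=k+1-\ell$, so that $2\le z\le k/24$. Put $i=0$, $N=z(k-z)$, $p_0=\sqrt{2N/3}$, and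
\[
p=\lceil p_0\rceil,\qquad s=q=\lfloor N/p\rfloor .
\]

\emph{Claim: $3p+2N/p\le k+z+1$.} As $p_0\le p<p_0+1$, we have
\[
3p+\frac{2N}{p}\ \le\ 3p_0+3+\frac{2N}{p_0}=2\sqrt{6N}+3 .
\]
Since $24z\le k$ and $z\ge2$,
\[
24N=24z(k-z)\le k(k-z)\le k^2\le(k+z-2)^2 ,
\]
so $2\sqrt{6N}\le k+z-2$, and the claim follows.

Now we check the conditions.
\begin{itemize}
\item $p\ge z+1$: since $k-z\ge 23z$, we have $p_0^2=\frac23z(k-z)\ge\frac{46}{3}z^2>9z^2$, so $p_0>3z>z+1$.
\item $s\ge z$: by the claim $p\le\frac{k+z+1}{3}\le k-z$, the last step because $4z+1\le 2k$. Hence $N/p\ge z$.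
\item \eqref{C0}: the claim gives $3p+2q\le k+z+1$. So $m-(s-z)=k+z-p-2q\ge 2p-1>0$. As $s\ge z$, also $m\ge1$.
\item \eqref{C1}: $pq\le N$.
\item \eqref{C2}: by \eqref{eq:i0} we need $N-pq\le k+z-2p-2q$. Indeed, by the claim,
\[
N-pq\ \le\ p-1\ \le\ k+z-2p-\frac{2N}{p}\ \le\ k+z-2p-2q .
\]
\item \eqref{C3} is automatic for $i=0$.
\end{itemize}
Proposition~\ref{prop:allt} gives the required graphs for all $t\ge1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{On vertices of degree $k$ in minimal $k$-connected graphs}, \url{http://resources.krc.karelia.ru/math/doc/rufidim2014/Karpov.pdf}.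
\bibitem{mader72} W. Mader, \emph{Ecken vom Grad $n$ in minimalen $n$-fach zusammenh\"angenden Graphen}, Arch. Math. \textbf{23} (1972).
\end{thebibliography}

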